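# Hyperplanes of $\ell_2$ in the Cohen model

## 1. A dense hyperplane through $c_{00}$

Let $c_{00}\subset\ell_2$ be the space of finitely supported sequences, with unit vectors $e_1,e_2,\dots$, and put $f_0(x)=\sum_k k\,x_k$ on $c_{00}$. For fixed $j$ the vectors $e_j-\frac jk e_k$ $(k>j)$ lie in $\ker f_0$, and they tend to $e_j$ as $k\to\infty$. So the closure of $\ker f_0$ is a closed subspace that contains every $e_j$: the kernel is dense in $\ell_2$. It is also very thin. With $E_N=\mathrm{span}(e_1,\dots,e_N)$ we have $\ker f_0=\bigcup_N(\ker f_0\cap E_N)$. Each piece is a finite-dimensional, hence closed, proper subspace of $\ker f_0$, and a proper subspace has empty interior. So $\ker f_0$ is a countable union of nowhere dense subsets of itself.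

Now extend $(e_k)$ to a Hamel basis of $\ell_2$, give the new basis vectors arbitrary values, and obtain a linear $f:\ell_2\to\mathbb R$ that extends $f_0$. Its kernel $H$ contains $\ker f_0$, so it is dense, and $\dim(\ell_2/H)=1$. The sets $E_N$ no longer cover $H$. Indeed, the sequences $(q^k)_k$, $0<q<1$, are linearly independent modulo $c_{00}$, because in a nontrivial combination of finitely many of them the largest $q$ dominates and all late terms are nonzero. So $c_{00}$ has infinite codimension and cannot contain $H$. Can some other countable family of closed nowhere dense sets cover $H$? Can this happen for a suitable choice of the values?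

Let us fix the language. All topological linear spaces (tls) are Hausdorff and over $\mathbb R$. A set is meager (of the first category) if it is a countable union of nowhere dense sets, and comeager if its complement is meager. A topological space is a **Baire space** if every countable intersection of dense open subsets is dense; equivalently, no nonempty open subset is meager. A subspace $H$ of $X$ has **codimension 1** if $\dim(X/H)=1$; we also call it a hyperplane. Hyperplanes are the kernels $\ker f$ of nonzero linear $f:X\to\mathbb R$. If $f$ is continuous, $\ker f$ is closed. If $f$ is discontinuous, $\ker f$ is not closed, and since its closure is a subspace strictly between $\ker f$ and $X$ or equal to $X$, it is dense. A **Polish tls** is a separable completely metrizable tls, for example $\ell_2$ or any separable Banach or Fréchet space; such spaces are Baire by Baire's theorem.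

Arias de Reyna and Valdivia proved, under Martin's axiom, that every infinite-dimensional separable Baire tls contains a (dense) subspace of codimension 1 which is not a Baire space. The question, from "On some dense subspaces of topological linear spaces. II" (https://bibliotekanauki.pl/articles/746142.pdf), is whether Martin's axiom can be dropped. The answer is no.

**Theorem A.** Let $V\models ZFC$, let $\kappa\ge((2^{\aleph_0})^+)^V$, and let $G$ be $V$-generic for $\mathrm{Fn}(\kappa\times\omega,2)$ (adding $\kappa$ Cohen reals). In $V[G]$, every subspace of codimension 1 of every infinite-dimensional separable completely metrizable tls (for example $\ell_2$, or any infinite-dimensional separable Banach or Fréchet space) is a Baire space.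

So in $V[G]$ the space $\ell_2$ has no non-Baire hyperplane, dense or not. Hence, if ZFC is consistent, the result of Arias de Reyna and Valdivia is not a theorem of ZFC; and since Martin's axiom is consistent with ZFC and implies it, the statement is independent of ZFC. A supplement shows that completeness matters in Theorem A.

**Theorem B.** If moreover $V\models CH$, then in $V[G]$ there is a separable normed Baire space $Y$ (a dense subspace of $\ell_2$) having a dense codimension-1 subspace which is not Baire.

The next lemma turns "not Baire" into a statement about covers, as in our example.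

**Lemma 1.** If a subspace $H$ of a Polish tls $X$ is not Baire, then $H$ is meager in $X$.

*Proof.* Some nonempty open $U\subset H$ is meager in $H$. The translates $U+h$, $h\in H$, cover $H$, and by the Lindelöf property countably many of them do. So $H$ is meager in itself. It remains to see that a set $A\subset H$ that is nowhere dense in $H$ is nowhere dense in $X$. If $O\neq\emptyset$ is open in $X$ and $O\subset\mathrm{cl}_XA$, then $O$ meets $A$, so $O\cap H$ is a nonempty open subset of $H$ contained in $H\cap\mathrm{cl}_XA=\mathrm{cl}_HA$, a contradiction. $\square$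

So a non-Baire $H$ satisfies $H\subset\bigcup_mF_m$ with $F_m$ closed and nowhere dense in $X$.

## 2. Shears, and covers by closed subspaces

Suppose $H=\ker f\subset\bigcup_mF_m$ and $f(e)=1$. The obvious attempt is $X=\bigcup_{t\in\mathbb R}(H+te)$: all cosets are meager. But there are continuum many of them, and a union of continuum many meager sets can be everything ($\mathbb R$ is a union of points). Counting cosets gives nothing.

The linear structure gives more, through the following lemma.

**Lemma 2.** Let $X$ be a tls, $f:X\to\mathbb R$ linear and discontinuous, $h:X\to\mathbb R$ linear and continuous. If $f=h$ on a nonmeager set $D$, then $\ker f$ is nonmeager.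

*Proof.* Since $f$ is discontinuous, $f\neq0$ and $f\ne h$. So $\ker f$ and $\ker(f-h)$ are proper subspaces, and two proper subspaces do not cover $X$. Pick $w$ with $f(w)\neq0$ and $f(w)\ne h(w)$, and put
$$\Lambda(x)=x-\frac{h(x)}{f(w)}\,w,\qquad \Lambda'(y)=y+\frac{h(y)}{f(w)-h(w)}\,w .$$
Both maps are linear and continuous. From $h(\Lambda x)=h(x)\frac{f(w)-h(w)}{f(w)}$ we get $\Lambda'(\Lambda x)=\Lambda x+\frac{h(x)}{f(w)}w=x$. Similarly $h(\Lambda'y)=h(y)\frac{f(w)}{f(w)-h(w)}$ gives $\Lambda(\Lambda'y)=y$. So $\Lambda$ is a homeomorphism of $X$. For $x\in D$ we have $f(\Lambda x)=f(x)-h(x)=0$. So $\ker f$ contains the nonmeager set $\Lambda(D)$. $\square$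

Here is the simplest use, in ZFC. Let $f$ be discontinuous on $\ell_2$, and suppose that $H=\ker f$ is covered by countably many proper closed *subspaces*. Each lies in $\ker g_m$ for some continuous linear $g_m\ne0$, so $H\subset\bigcup_m\ker g_m$. By Baire's theorem pick $y\notin\bigcup_m\ker g_m$. Then $y\notin H$, and after scaling $f(y)=1$. For every $x$ the vector $x-f(x)y$ lies in $H$, so $g_m(x)=f(x)g_m(y)$ for some $m$, that is, $f(x)=h_m(x)$ with $h_m=g_m/g_m(y)$. Hence $\ell_2=\bigcup_m\{f=h_m\}$, and one of these sets is nonmeager. By Lemma 2, $H$ is nonmeager, which contradicts $H\subset\bigcup_m\ker g_m$.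

The plan for Theorem A is now visible: *show that $f$ agrees with a continuous linear functional on a nonmeager set*. In the toy case linearity came for free from the linearity of the $F_m$. In general the $F_m$ are arbitrary closed nowhere dense sets, and $f$ is an arbitrary linear function. The Cohen model will make $f$ regular on many points, and a rigidity theorem in $\mathbb R^{40}$ will make it linear and continuous.

## 3. Arbitrary functions as Borel functions with a hidden parameter

A linear functional with the Baire property on a Polish tls is continuous. So it is tempting to argue that in the Cohen model $f$ is "Borel on generic points". This is true in the following sense.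

**Principle (P).** For every nonempty perfect Polish space $X$ and every $\varphi:X\to\mathbb R$ there are a nonempty Polish space $Z$, a Borel $T:X\times Z\to\mathbb R$ and points $\xi_i=(x_i,z_i)\in\Xi:=X\times Z$ $(i\in I)$ with $\varphi(x_i)=T(\xi_i)$ for all $i$, such that for all $n\ge1$, all comeager $\mathcal G\subset\Xi^n$ and all nonempty open $\mathcal O\subset\Xi^n$ there are distinct $i_1,\dots,i_n\in I$ with $(\xi_{i_1},\dots,\xi_{i_n})\in\mathcal G\cap\mathcal O$.

Two examples. If $\varphi$ is Borel, take $Z$ a point, $I=X$, $\xi_x=(x,\ast)$ and $T(x,\ast)=\varphi(x)$. Since $X$ is perfect, the tuples with distinct coordinates form a dense open subset of $X^n$, so the last clause holds. For the second example, let $c_\alpha$ $(\alpha<\kappa)$ be the Cohen reals and let $\varphi(c_\alpha)=c_{\alpha+1}(0)$, $\varphi=0$ elsewhere. Here we take $Z=2^\omega$, $T(x,z)=z(0)$, $\xi_\alpha=(c_\alpha,c_{\alpha+1})$, where $\alpha$ runs over ordinals of the form "limit or zero, plus even". Step 3 of the proof below, with $S_\alpha=\{\alpha,\alpha+1\}$ and $R=\emptyset$, verifies the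 last clause. The parameter $z$ carries the information that decides $\varphi(x)$.

Even with (P) the tempting argument stops at a precise point. Additivity of $f$ does not pass to $T$: (P) provides no index $k$ with $x_k=x_i+x_j$, and the triples with $x_k\ne x_i+x_j$ even form a dense open set. All that we shall be able to use is that combinations of the vectors $x_i-T(\xi_i)e$ lie in $H\subset\bigcup_mF_m$.

We recall the tools for the proof of (P). $\mathrm{Fn}(J\times\omega,2)$ is the set of finite partial functions $J\times\omega\to2$ ordered by reverse inclusion. It is ccc. A condition $p$ is in $G$ iff $p\subset\bigcup G$, and $c_\alpha(m)=(\bigcup G)(\alpha,m)$. For $b\subset\kappa$ put $G_b=G\cap\mathrm{Fn}(b\times\omega,2)$. If $a,b\in V$ are disjoint, $G_a$ is generic over $V[G_b]$ for $\mathrm{Fn}(a\times\omega,2)$ (product lemma). A subset of a countable ground-model set has a nice name made of countably many countable antichains, so it lies in $V[G_b]$ for some $b\in V$ that is countable in $V$. The $\Delta$-system lemma says: if $\nu$ is regular uncountable and $\mu^\omega<\nu$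 for all $\mu<\nu$, then among $\nu$ distinct countable sets there are $\nu$ many whose pairwise intersections all equal one set $R$, the root (as $\{0,\alpha\}$, $\alpha\ge1$, have root $\{0\}$). Finally, by Alexandrov–Urysohn, a nonempty zero-dimensional Polish space whose compact subsets all have empty interior is homeomorphic to $\omega^\omega$.

**Proposition 3.** (P) holds in $V[G]$, for $V,\kappa,G$ as in Theorem A.

**Step 1: reduction to $X=2^\omega$.** The purpose is to work only with the space in which Cohen reals live. We show first that every nonempty perfect Polish space $X$ has a dense $G_\delta$ subset homeomorphic to $\omega^\omega$. Removing the boundaries of the members of a countable base leaves a zero-dimensional dense $G_\delta$ set $Y_0$. It has no isolated points: if $O\cap Y_0=\{y\}$ with $O$ open, then $O\setminus\{y\}$ is nonempty and open and misses the dense set $Y_0$, a contradiction. Remove a countable dense subset $D_0$ of $Y_0$ and let $Y_1=Y_0\setminus D_0$, a dense $G_\delta$. If a compact $K\subset Y_1$ contained a nonempty set $O\cap Y_1$ with $O$ open,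 then $O\cap Y_0\subset\mathrm{cl}_{Y_0}(O\cap Y_1)\subset K\subset Y_1$, but $D_0$ meets $O\cap Y_0$, a contradiction. So $Y_1\cong\omega^\omega$.

Applying this to $2^\omega$ and to $X$ we get dense $G_\delta$ sets $C_0\subset2^\omega$, $X_0\subset X$ and a homeomorphism $\theta:C_0\to X_0$. Apply (P) on $2^\omega$ to $\varphi\circ\theta$, extended by $0$ off $C_0$, and get $Z,T,(c_i,z_i)$. Keep only the indices with $c_i\in C_0$. Put $x_i=\theta(c_i)$, $T'(x,z)=T(\theta^{-1}(x),z)$ for $x\in X_0$ and $T'=0$ for $x\notin X_0$. Then $T'$ is Borel and $\varphi(x_i)=T'(x_i,z_i)$. Let $\mathcal G$ be comeager and $\mathcal O\ne\emptyset$ open in $(X\times Z)^n$. The trace of $\mathcal G$ on the dense $G_\delta$ set $(X_0\times Z)^n$ is comeager there. Pulled back by $\theta$ it is comeager in $(C_0\times Z)^n$, hence comeager in $(2^\omega\times Z)^n$. The pulled-back trace of $\mathcal O$ is the trace of a nonempty open set. So (P) on $2^\omega$ supplies a tuple in both; all its $c_i$ lie in $C_0$, and its image under $\theta$ is as required.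

**Step 2: one Borel function for many Cohen reals.** The purpose is to find $Z$, $T$ and $\xi_\alpha$. Let $\nu=((2^{\aleph_0})^+)^V$, and let $\dot\varphi$ be a name for $\varphi$, forced by $1$ to be a function $2^\omega\to\mathbb R$. In $V$, for $\alpha<\nu$ and $q\in\mathbb Q$ let $A_{\alpha,q}$ be a maximal antichain among the conditions that force $q<\dot\varphi(\dot c_\alpha)$. It is countable, and $q<\varphi(c_\alpha)$ iff $G\cap A_{\alpha,q}\neq\emptyset$. There is a countable $S_\alpha\ni\alpha$ with $A_{\alpha,q}\subset\mathrm{Fn}(S_\alpha\times\omega,2)$ for all $q$. For $y\in(2^\omega)^{S_\alpha}$, viewed as a function on $S_\alpha\times\omega$, put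
$$\Theta_\alpha(y)=\sup\{q:\exists p\in A_{\alpha,q}\ \ p\subset y\}$$
if this is a real number, and $0$ otherwise. The sets $\{y:\exists p\in A_{\alpha,q}\ p\subset y\}$ are open, so $\Theta_\alpha$ is Borel with a code in $V$. In $V[G]$ we have $\varphi(c_\alpha)=\sup\{q:q<\varphi(c_\alpha)\}=\Theta_\alpha((c_\beta)_{\beta\in S_\alpha})$.

Now work in $V$. Since $\alpha\in S_\alpha$ and each countable set has only countably many elements, $\alpha\mapsto S_\alpha$ is countable-to-one, so $\nu$ many of the $S_\alpha$ are distinct. As $\nu$ is regular and $\mu^\omega\le2^{\aleph_0}<\nu$ for $\mu<\nu$, the $\Delta$-system lemma gives $I\subset\nu$, $|I|=\nu$, such that the $S_\alpha$ $(\alpha\in I)$ are distinct and form a $\Delta$-system with root $R$. Remove the countably many $\alpha\in R$ from $I$. Thin out so that $|S_\alpha\setminus(R\cup\{\alpha\})|=u\le\omega$ is constant, and fix bijections $b_\alpha:u\to S_\alpha\setminus(R\cup\{\alpha\})$. Through them the family $(A_{\alpha,q})_q$ becomes a family of countable sets of finite conditions on the fixed countable index set $R\sqcup\{\ast\}\sqcup u$,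 where $\ast$ stands for $\alpha$. There are at most $2^{\aleph_0}<\nu$ such families, so we may thin out again and assume that they all coincide. Let $\Theta$ be the resulting Borel function on $(2^\omega)^R\times2^\omega\times(2^\omega)^u$.

In $V[G]$ put $Z=(2^\omega)^u$, $z_\alpha=(c_{b_\alpha(k)})_{k<u}$, $\xi_\alpha=(c_\alpha,z_\alpha)$, and $T(c,z)=\Theta((c_\beta)_{\beta\in R},c,z)$. Then $T$ is Borel and $\varphi(c_\alpha)=T(\xi_\alpha)$ for $\alpha\in I$.

**Step 3: genericity of tuples.** We verify the last clause of (P). Let $\mathcal G\supset\bigcap_m\mathcal G_m$ with $\mathcal G_m$ dense open in $\Xi^n$. We may assume $\mathcal O=\prod_{l\le n}\mathcal O_l$ with $\mathcal O_l$ nonempty basic. Basic open sets in $\Xi^n$ are given by finite conditions on $n\times(1+u)\times\omega$, and $\mathcal G_m$ is coded by a set of them. The sequence of codes lies in $V[G_b]$ for some countable $b\in V$. The sets $S_\alpha\setminus R$ $(\alpha\in I)$ are disjoint, so in $V$ there are distinct $\alpha_0,\alpha_1,\ldots\in I$ with $(S_{\alpha_k}\setminus R)\cap b=\emptyset$. Let $a=\bigcup_k(S_{\alpha_k}\setminus R)$.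 By the product lemma $G_a$ is generic over $V[G_b]$.

A condition in $\mathrm{Fn}(a\times\omega,2)$ involves only finitely many $k$, so it can be extended, using $n$ unused indices $k_1,\dots,k_n$, to force $\xi_{\alpha_{k_l}}\in\mathcal O_l$ for all $l$. By genericity there are distinct $k_1,\dots,k_n$ with $\xi_{\alpha_{k_l}}\in\mathcal O_l$ for all $l$. Fix them, and fix $m$. Each condition $p\in\mathrm{Fn}(a\times\omega,2)$ describes a nonempty basic open set of $n$-tuples. Since $\mathcal G_m$ is dense, this set meets a member of the code of $\mathcal G_m$, so $p$ has an extension whose basic open set is contained in that member. The set of conditions with this property is therefore dense, and it lies in $V[G_b]$. So $G_a$ meets it, and $(\xi_{\alpha_{k_l}})_l\in\mathcal G_m$. This holds for all $m$, so $(\xi_{\alpha_{k_l}})_l\in\mathcal G\cap\mathcal O$. $\square$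

From now on forcing disappears until Theorem B. We shall prove:

**Theorem 4.** Assume (P). Every codimension-1 subspace of every infinite-dimensional Polish tls $X$ is a Baire space.

## 4. Sums of graphs inside one closed nowhere dense set

Let $H=\ker f$ with $f\neq0$ linear on $X$. If $f$ is continuous, $H$ is closed, hence Polish, hence Baire. So let $f$ be discontinuous and suppose for contradiction that $H$ is not Baire. By Lemma 1, $H\subset\bigcup_mF_m$ with $F_m$ closed and nowhere dense in $X$. Fix $e$ with $f(e)=1$. The space $X$ is perfect, so we may apply (P) to $\varphi=f$ and get $Z$, $T$, $\Xi=X\times Z$, $\xi_i=(x_i,z_i)$. A Borel function on a Polish space is continuous on a dense $G_\delta$ set; let $\mathcal D\subset\Xi$ be one for $T$. Put $n=40$.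

We use the Kuratowski–Ulam theorem (K–U) for products of separable completely metrizable spaces: a comeager subset of $A\times B$ has comeager sections over comeager many points of $A$; and a Borel set with meager sections over comeager many points is meager.

**Step A1: one box and one closed set.** The purpose is to turn $H\subset\bigcup F_m$ into information on a single $F_m$. For $\xi=(\xi_1,\dots,\xi_n)\in\mathcal D^n$, with $\xi_i=(x_i,z_i)$, consider
$$\text{for all }\lambda\in\mathbb R^n:\qquad\sum_i\lambda_i\,(x_i-T(\xi_i)e)\in\bigcup_mF_m.\tag{1}$$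
A tuple $(\xi_{i_1},\dots,\xi_{i_n})$ from (P) that lies in $\mathcal D^n$ satisfies (1): here $T(\xi_i)=f(x_i)$, so $f$ vanishes on the sum. Hence by (P) the set $\mathcal W$ of $\xi\in\mathcal D^n$ with (1) meets every comeager set, so $\mathcal W$ is nonmeager. For $\xi\in\mathcal W$ the closed sets $\{\lambda:\sum_i\lambda_i(x_i-T(\xi_i)e)\in F_m\}$ cover $\mathbb R^n$. By Baire's theorem one of them contains a bounded open box $B=\prod B_i$ with rational endpoints and $0\notin\overline{B_i}$; so $\xi$ lies in
$$\mathcal W_{B,m}=\{\xi\in\mathcal D^n:\ \sum_i\lambda_i(x_i-T(\xi_i)e)\in F_m\ \text{ for all }\lambda\in B\}.$$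
There are countably many pairs $(B,m)$, so some $\mathcal W_{B,m}$ is nonmeager, hence dense in some nonempty open set, which we take of the form $\prod_iU_i$ with $U_i=P_i\times Q_i$. As $T$ is continuous on $\mathcal D$, $\mathcal W_{B,m}$ is closed in $\mathcal D^n$. With $F=F_m$ we get
$$\sum_i\lambda_i(x_i-T(\xi_i)e)\in F\qquad\text{for all }\xi_i=(x_i,z_i)\in U_i\cap\mathcal D,\ \lambda\in B.\tag{2}$$
By continuity of $T|_{\mathcal D}$ at a point of $U_i\cap\mathcal D$ we may shrink $U_i$ so that $T$ is bounded on $U_i\cap\mathcal D$.

**Step A2: removing the hidden parameter.** The purpose is to replace $T(x,z)$ by functions of $x$ alone. For $x\in P_i$ let $\overline T_i(x)$ and $\underline T_i(x)$ be the $\limsup$ and the $\liminf$ of $T(x',z')$ as $x'\to x$ ($x'=x$ allowed), $(x',z')\in U_i\cap\mathcal D$. Such points exist because $\mathcal D$ is dense. Both functions are bounded; $\overline T_i$ is upper and $\underline T_i$ lower semicontinuous, so they are Borel. Their continuity points are comeager in $P_i$: a point of discontinuity of $\overline T_i$ lies, for some rational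 $q$, in the closure of the open set $\{\overline T_i<q\}$ but not in the set itself, and the boundary of an open set is nowhere dense; similarly for $\underline T_i$. The limits are attained along sequences and $F$ is closed, so (2) gives
$$\sum_i\lambda_i(x_i-t_i(x_i)e)\in F\quad\text{for all }x_i\in P_i,\ \lambda\in B,\ t_i\in\{\overline T_i,\underline T_i\}.\tag{3}$$

Identify $(v,\tau)$ with $v-\tau e$. Then (3) says that all combinations $\sum\lambda_i(x_i,t_i(x_i))$ of points on $n$ graphs, with coefficients in a box, stay in a closed set without interior. Does this force the $t_i$ to be linear?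

## 5. Smooth graphs, and what one summand cannot do

We look at the question in $\mathbb R^n$, near the standard basis $\varepsilon_1,\dots,\varepsilon_n$.

*Smooth functions, $n\ge2$.* Let $T_i$ be $C^1$ on a small ball $O_i$ about $\varepsilon_i$, so small that $(x_i)_{i\le n}$ is always a basis, and suppose that the image of $(\lambda,x)\mapsto\sum_i\lambda_i(x_i,T_i(x_i))$ on $B\times\prod O_i$ has empty interior, where $0\notin\overline{B_i}$. Then the differential is nowhere onto. Its range contains the $n$ vectors $(x_i,T_i(x_i))$, which span the graph of the linear $h_x$ with $h_x(x_i)=T_i(x_i)$, and the vectors $\lambda_i(w,DT_i(x_i)w)$, $w\in\mathbb R^n$. A range other than $\mathbb R^{n+1}$ must equal the graph of $h_x$, so $DT_i(x_i)=h_x$ for all $i$. Thus $DT_1(x_1)=DT_2(x_2)$ for all $x_1,x_2$. So both are a constant $h$, $h_x=h$ for all $x$, and $T_i(x_i)=h(x_i)$ for every $i$.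

*One summand.* Our functions $\overline T_i$ are only semicontinuous, with known continuity at one point. With $n=1$ the conclusion then fails. Let $T(1)=1$ and $T(x)=(1+2^{-k})x$ for $2^{-k-1}<|x-1|\le2^{-k}$, $k\ge1$. Then $T$ is bounded, Borel, and continuous at $1$. For $\lambda\in(1,2)$, $|x-1|<\frac12$, the points $\lambda(x,T(x))$ have first coordinate greater than $\frac12$ and slope in the compact countable set $\{1\}\cup\{1+2^{-k}:k\ge1\}$. So their closure lies in countably many lines and has empty interior, but $T$ is linear on no neighborhood of $1$. The way out is to use many summands. Let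
$$n=40,\qquad\gamma=\tfrac1{25}.$$

**Proposition 5.** Let $B=\prod_{i\le n}B_i$ with $B_i$ bounded open intervals, $0\notin\overline{B_i}$. Let $T_i$ be a bounded Borel function on an open neighborhood $O_i'$ of $\varepsilon_i$ in $\mathbb R^n$, continuous at $\varepsilon_i$. If the closure of $\{\sum_i\lambda_i(x_i,T_i(x_i)):\lambda\in B,\ x_i\in O_i'\}$ in $\mathbb R^{n+1}$ has empty interior, then there is one linear $h:\mathbb R^n\to\mathbb R$ such that $T_i=h$ on a neighborhood of $\varepsilon_i$, for every $i\le n$.

Without derivatives we ask a measure question: how much of the $j$-th graph lies within $r$ of the hyperplane $\omega^\perp$? If most graphs are spread out with respect to every hyperplane, the random sum $\sum\lambda_jX_j$ has an integrable Fourier transform, hence a continuous density, and the set of sums has interior. If several graphs concentrate near one hyperplane at small scales, we show that all graphs lie near it, and a limit gives $h$. The next two sections carry this out.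

## 6. Spread graphs and an integrable Fourier transform

Write $\hat X_i(x)=(x,T_i(x))$.

**Step 1: radii.** The purpose is to fix neighborhoods on which coordinates with respect to $(x_i)$ stay in a compact part of $B$. Fix $\lambda^0\in B$, $p^0=\sum\lambda_i^0\varepsilon_i$ and $P^0=\sum\lambda_i^0\hat X_i(\varepsilon_i)$, whose first component is $p^0$. Let $d>0$ be the distance from $\lambda^0$ to $\mathbb R^n\setminus B$, $B'\subset B$ the closed ball of radius $d/2$ about $\lambda^0$, and $d_0=d/24$. On $B'$ all $|\lambda_i|$ are bounded and bounded away from $0$. Let $|x_i-\varepsilon_i|<\varrho$ for all $i$, and let $M$ be the matrix with columns $x_i$. Then $\|M-\mathrm{Id}\|\le\sqrt n\,\varrho$. If $\sqrt n\,\varrho\le\frac12$, then $\|M\|,\|M^{-1}\|\le2$. For $|p-p^0|\le3d_0$ the unique $\lambda=\lambda(p,x)$ with $p=\sum\lambda_ix_i$ is $M^{-1}p$. Since $p^0=\lambda^0$ as vectors,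
$$|\lambda-\lambda^0|\le|M^{-1}(p-p^0)|+|(M^{-1}-\mathrm{Id})\lambda^0|\le6d_0+2\sqrt n\,\varrho|\lambda^0|\le d/2$$
for small $\varrho$, because $6d_0=d/4$ and $M^{-1}-\mathrm{Id}=M^{-1}(\mathrm{Id}-M)$. So
$$\lambda(p,x)\in B'\quad\text{whenever }|p-p^0|\le3d_0,\ |x_i-\varepsilon_i|<\varrho\ (i\le n).\tag{4}$$
Let $C_0\ge1$ be such that $|\mu_1|\ge2C_0^{-1}\sqrt{\mu_1'^2+\mu_2'^2}$ whenever $\mu_1,\mu_1',\mu_2'$ are coordinates of elements of $B'$. By continuity of $T_i$ at $\varepsilon_i$ we can fix $\varrho>0$ so small that, in addition, with $O_i=B(\varepsilon_i,\varrho)\subset O_i'$,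
$$\sum_i|\lambda_i^0|\sup_{x\in O_i}|\hat X_i(x)-\hat X_i(\varepsilon_i)|\le\frac{d_0}4,\qquad\varrho\le\frac1{2C_0}.\tag{5}$$
In particular $|x|<2$ on every $O_i$. Let $S$ be the closure of $\{\sum\lambda_i\hat X_i(x_i):\lambda\in B,\ x_i\in O_i\}$; it has empty interior.

The letter $C\ge1$ denotes constants, possibly different at each occurrence, that depend only on $B,\lambda^0,\varrho$, bounds of the $T_i$, and the functions $b_j$ fixed in Step 2. They do not depend on the scales $r,s,t,\eta$, on the direction $\omega$, on the indices, or on points chosen later. We use the slab estimate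
$$|\{x\in O_j:|v\cdot x|<l\}|\le C\,l/|v|\qquad(v\ne0,\ l>0),\tag{6}$$
which holds because the set lies between two parallel hyperplanes at distance $2l/|v|$ inside a ball of radius $\varrho$. Let $\mu_j$ be normalized Lebesgue measure on $O_j$. For unit $\omega\in\mathbb R^{n+1}$ and $0<r<1$ put
$$g_j(\omega,r)=\mu_j\{x\in O_j:|\omega\cdot\hat X_j(x)|<r\}.$$

**Step 2: the spread case is impossible.** Suppose there is $r_0$ such that for all $r<r_0$ and all unit $\omega$ at most $4$ indices $j$ satisfy $g_j(\omega,r)\ge r^\gamma$. We show that $S$ has interior, a contradiction. Let $b_j\ge0$ be in $C_c^\infty(B_j)$ with integral $1$. Let $\beta_j$ be the law of $\lambda\hat X_j(x)$ for independent $\lambda\sim b_j$, $x\sim\mu_j$, and let $\beta=\beta_1*\dots*\beta_n$. This is a probability measure with support in $S$. We have $\hat\beta_j(\Omega)=\int\hat b_j(\Omega\cdot\hat X_j)\,d\mu_j$ and $|\hat b_j(y)|\le\min(1,C|y|^{-10})$.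

*Pointwise decay.* Let $|\omega|=1$, $s\geq 2$ and $r=s^{-9/10}$. Where $|\omega\cdot\hat X_j|<r$ we bound $|\hat b_j|$ by $1$; elsewhere $|s\omega\cdot\hat X_j|\ge sr=s^{1/10}$. So
$$|\hat\beta_j(s\omega)|\le g_j(\omega,s^{-9/10})+C(sr)^{-10}=g_j(\omega,s^{-9/10})+Cs^{-1}.$$
For large $s$ at most $4$ indices have $g_j\ge r^\gamma$. So at least $34$ of the $38$ indices $3,\dots,40$ satisfy $|\hat\beta_j(s\omega)|\le Cs^{-9\gamma/10}=Cs^{-0.036}$, and the others are bounded by $1$. Since $34\cdot0.036=1.224$,
$$\prod_{j\ge3}|\hat\beta_j(s\omega)|\le Cs^{-1.224}.$$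

*Mean square bound.* Given $\lambda$, the vector $\lambda x$ has density at most $|\lambda|^{-n}/|O_j|$ on $\mathbb R^n$, so the law of $\lambda x$ has bounded density. Using $e^{-|\Omega|^2/s^2}\ge e^{-1}$ on $|\Omega|\le s$ and the Fourier transform of the Gaussian,
$$\int_{|\Omega|\le s}|\hat\beta_j|^2\,d\Omega\le e\int|\hat\beta_j|^2e^{-|\Omega|^2/s^2}d\Omega=e(\pi s^2)^{\frac{n+1}2}\iint e^{-s^2|P-P'|^2/4}\,d\beta_j(P)\,d\beta_j(P').$$
Bound $|P-P'|$ below by the distance of the $\mathbb R^n$-components. The double integral is then at most $C\int_{\mathbb R^n}e^{-s^2|p|^2/4}dp=Cs^{-n}$, so the left side is at most $Cs$.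

*Conclusion.* By Cauchy–Schwarz for $j=1,2$, $\int_{s\le|\Omega|\le2s}|\hat\beta|\le Cs^{-1.224}\cdot s=Cs^{-0.224}$ for large $s$. Summing over dyadic $s$ gives $\hat\beta\in L^1$. So $\beta$ has a continuous density. It is positive on some nonempty open set, which is contained in the support of $\beta$, hence in $S$. This is the contradiction.

**Step 3: what is left.** So the assumption of Step 2 is false, and there are $r_k\to0$ and unit $\omega_k$ such that $g_j(\omega_k,r_k)\ge r_k^\gamma$ for at least $5$ indices $j$. The following claim, proved in Section 7, is the heart of the matter.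

**Claim 6.** For all sufficiently small $r$ and all unit $\omega$: if $J$ is a set of $4$ indices with $g_j(\omega,r)\ge r^\gamma$ for $j\in J$, then for all $i\notin J$ and *all* $x\in O_i$, $|\omega\cdot\hat X_i(x)|<r^\gamma$.

*Claim 6 implies Proposition 5.* Let $k$ be large. With at least $5$ good indices, every $i$ is outside some $4$-element set of good ones. So $|\omega_k\cdot\hat X_i(x)|<r_k^\gamma$ on $O_i$ for all $i$. Let $\omega=(\zeta,\xi)\in\mathbb R^n\times\mathbb R$ be a limit point of $(\omega_k)$. Then $\zeta\cdot x+\xi T_i(x)=0$ on $O_i$ for all $i$. If $\xi=0$, then $|\zeta|=1$ and $x\mapsto\zeta\cdot x$ vanishes on an open set, which is absurd. So $T_i(x)=h(x):=-\xi^{-1}\zeta\cdot x$ on $O_i$ for every $i$. $\square$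

The numbers $40$ and $\frac1{25}$ come from two inequalities: Step 2 needs $34\cdot\frac9{10}\gamma>1$, and the end of Section 7 needs $22\gamma<1$; $\gamma=\frac1{25}$ satisfies both.

## 7. Four concentrated graphs and a Radon transform estimate

We prove Claim 6. Suppose it fails for $\omega=(\zeta,\xi)$ and $r$. We derive a contradiction if $r$ is smaller than a bound that depends only on the constants $C$. Relabel so that $J=\{1,2,3,4\}$, $i=5$, and let $x_5\in O_5$ satisfy $|\theta|\ge r^\gamma$, where $\theta=\omega\cdot X_5$ and $X_5=\hat X_5(x_5)$. Put $x_l=\varepsilon_l$ and $X_l=\hat X_l(\varepsilon_l)$ for $l\ge6$, and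
$$L_j=\{x\in O_j:|\omega\cdot\hat X_j(x)|<r\},\qquad|L_j|\ge r^\gamma/C\quad(j\le4).$$

The strategy: tilt $\omega$ to normals $Y_v=\omega+(v,0)$ whose hyperplanes pass exactly through all $X_k$, $k\ge5$. Because graph $5$ deviates, the tilt $v$ cannot be tiny, so slabs $\{|v\cdot x|<r\}$ are thin. For many $v$ the four graphs still have much mass near $Y_v^\perp$. Then choose a point $P\notin S$ and keep only hyperplanes through $P$. If all four graphs came very close to $Y_v^\perp$, then $P$ would be approximated by points of $S$. So one graph keeps a positive distance from $Y_v^\perp$ while having much mass near it at scale $r$. A smoothing estimate shows that this cannot happen for many $v$.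

**Step 1: $|\xi|\ge r^\gamma/C$.** We need that $\omega$ is not too vertical in the wrong sense. If $|\zeta|<\frac12$, then $|\xi|>\frac12$. Otherwise, on $L_1$ we have $|\zeta\cdot x|<r+C|\xi|$, so by (6) $r^\gamma/C\le|L_1|\le C(r+|\xi|)$, that is, $r^\gamma\le C(r+|\xi|)$. For small $r$ we have $Cr\le r^\gamma/2$ and the assertion follows.

**Step 2: the tilted hyperplanes.** We set up the family and show that it carries much mass. Let
$$\mathcal V'=\{v\in\mathbb R^n:v\cdot x_k=-\omega\cdot X_k\ (k\ge5)\},\qquad\mathcal L=\{w\in\mathbb R^n:w\cdot x_k=0\ (k\ge5)\}.$$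
Since the $x_k$ ($k\ge5$) are independent, $\mathcal V'$ is a 4-dimensional affine space with direction space $\mathcal L$. For $v\in\mathcal V'$ let $Y_v=\omega+(v,0)=(\zeta+v,\xi)$. Then
$$Y_v\cdot X_k=0\ (k\ge5),\qquad Y_v\cdot\hat X_j(x)=v\cdot x+\omega\cdot\hat X_j(x).\tag{7}$$
As $v\cdot x_5=-\theta$, we have $|v|\ge|\theta|/|x_5|\ge r^\gamma/C$ on $\mathcal V'$. For $j\le4$ put
$$W_j(v)=r^{-1}|\{x\in L_j:|v\cdot x|<r\}|,\qquad W_j^+(v)=r^{-1}|\{x\in L_j:|v\cdot x|<2r\}|\le\frac C{|v|}\le Cr^{-\gamma},\tag{8}$$
by (6), and $\Phi=\prod_{j\le4}W_j$, $\Phi^+=\prod_{j\le4}W_j^+$. These are Borel functions of $v$ by Fubini's theorem.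

If $\Phi(v)>0$, there are $x_j\in L_j$ with $|v\cdot x_j|<r$ $(j\le4)$. Then $|v\cdot x_k|\le C$ for all $k\le n$. The matrix with columns $x_k$ has inverse of norm at most $2$, so $|v|\le C_2$, where $C_2$ is a constant of the type $C$.

By Fubini's theorem,
$$\int_{\mathcal V'}\Phi\,dv=r^{-4}\int_{\prod L_j}|\{v\in\mathcal V':|v\cdot x_j|<r,\ j\le4\}|\,dx_1\cdots dx_4.$$
For fixed $x_1,\dots,x_4$ the map $v\mapsto(v\cdot x_j)_{j\le4}$ is an affine bijection $\mathcal V'\to\mathbb R^4$: a vector of $\mathcal L$ orthogonal to $x_1,\dots,x_4$ is orthogonal to a basis. Its linear part has norm at most $C$. So the set in the integral has measure at least $r^4/C$, and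
$$\int_{\mathcal V'}\Phi\,dv\ge\tfrac1C\prod_{j\le4}|L_j|\ge\tfrac1Cr^{4\gamma}.\tag{9}$$

**Step 3: hyperplanes through a point.** We describe those $v$ for which $Y_v^\perp$ contains a given $P$. For $P=(p,\tau)$ with $|P-P^0|\le3d_0$ let
$$\mathcal V(P)=\{v\in\mathcal V':Y_v\cdot P=0\}=\{v\in\mathcal V':v\cdot p=-\omega\cdot P\}.$$
By (4) write $p=\sum_{j\le4}\lambda_j\varepsilon_j+\sum_{k\ge5}\lambda_kx_k$ with $\lambda\in B'$. For $w\in\mathcal L$, $w\cdot p=\sum_{j\le4}\lambda_j\,w\cdot\varepsilon_j$. Let $w\in\mathcal L$ be the vector with $w\cdot\varepsilon_1=1$ and $w\cdot\varepsilon_m=0$ $(m=2,3,4)$. Then $|w|\le2$ and $w\cdot p=\lambda_1$. So the orthogonal projection $\pi p$ of $p$ to $\mathcal L$ has norm in $[1/C,C]$. Hence $\mathcal V(P)$ is a 3-dimensional affine space; let $\sigma$ be its Lebesgue measure.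

**Step 4: a point $P'$ with much mass on $\mathcal V(P')$.** We find it by averaging over $P$. Let $\Phi(v)>0$ with $x_j\in L_j$, $|v\cdot x_j|<r$ as in Step 2. By (7), $|Y_v\cdot\hat X_j(x_j)|<2r$ for $j\le4$, and $Y_v\cdot X_k=0$ for $k\ge5$. Replacing $\hat X_i(\varepsilon_i)$ by $\hat X_i(x_i)$ in $P^0=\sum\lambda_i^0\hat X_i(\varepsilon_i)$ and using (5), we get $|Y_v\cdot P^0|\le|Y_v|\,d_0/4+Cr$. Since $|Y_v|\ge|\xi|\ge r^\gamma/C$, the distance of $P^0$ to $Y_v^\perp$ is at most $d_0/4+Cr^{1-\gamma}\le d_0/2$ for small $r$.

Let $0<t\le1$. The set $\{P:|P-P^0|<d_0,\ |Y_v\cdot P|<t\}$ contains every $P$ at distance less than $\min(t/|Y_v|,d_0/8)$ from $Y_v^\perp$ whose component orthogonal to $Y_v$ differs from that of $P^0$ by less than $d_0/2$. Indeed, for such $P$ the components along $Y_v$ of $P$ and $P^0$ differ by less than $\frac58d_0$, and $(5/8)^2+(1/2)^2<1$. As $|Y_v|\le C$, this set has measure at least $t/C$. Integrating and using (9),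
$$\int_{|P-P^0|<d_0}\int_{\mathcal V'}\Phi(v)\,\tfrac1{2t}1_{|Y_v\cdot P|<t}\,dv\,dP\ge\tfrac1Cr^{4\gamma}.$$
Take $t=\min(1,|\xi|d_0)$. For some $P=(p,\tau)$ with $|P-P^0|<d_0$ the inner integral is at least $\frac1Cr^{4\gamma}$. The affine function $v\mapsto Y_v\cdot P=\omega\cdot P+v\cdot p$ on $\mathcal V'$ has gradient $\pi p$ of norm in $[1/C,C]$. So, slicing $\{|Y_v\cdot P|<t\}$ by its level sets, we find $t'$ with $|t'|<t$ and
$$\int_{\{v\in\mathcal V':Y_v\cdot P=t'\}}\Phi\,d\sigma\ge\tfrac1Cr^{4\gamma}.$$
The last coordinate of $Y_v$ is $\xi$, so this slice is $\mathcal V(P')$ with $P'=(p',\tau'):=(p,\tau-t'/\xi)$. Since $|t'/\xi|<d_0$, $|P'-P^0|\le2d_0$.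

**Step 5: moving $P'$ off $S$.** The set $S$ is closed with empty interior, so there are points outside $S$ arbitrarily close to $P'$; we transport the mass to one of them. Let $u_0=\pi p'/|\pi p'|\in\mathcal L$. Then $u_0\cdot p'=|\pi p'|\ge1/C$, and for $w\in\mathcal L$: $w\cdot p'=0$ iff $w\perp u_0$. Take $P''=(p'',\tau'')\notin S$ with $|P''-P^0|\le3d_0$, $u_0\cdot p''>0$, and so close to $P'$ as required below. The affine map
$$\psi:\mathcal V(P')\to\mathcal V(P''),\qquad\psi(v)=v-\frac{\omega\cdot P''+v\cdot p''}{u_0\cdot p''}\,u_0$$
takes values in $\mathcal V(P'')$, since $\psi(v)\in\mathcal V'$ and $\psi(v)\cdot p''=-\omega\cdot P''$. Its linear part is $w\mapsto w-c(w)u_0$ with $w\perp u_0$, so it does not decrease norms. Hence $\psi$ is injective, therefore bijective between 3-dimensional spaces, and its Jacobian is at least $1$. On $\mathcal V(P')$ we have $\omega\cdot P'+v\cdot p'=0$, so the coefficient of $u_0$ equals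
$$\frac{\omega\cdot(P''-P')+v\cdot(p''-p')}{u_0\cdot p''}$$
up to sign. So if $P''$ is close enough to $P'$, then $|\psi(v)-v|<r/2$ whenever $|v|\le C_2$. As $|x|<2$ on $O_j$, $|v\cdot x|<r$ then implies $|\psi(v)\cdot x|<2r$. Hence $W_j^+(\psi(v))\ge W_j(v)$ for $|v|\le C_2$, while $\Phi(v)=0$ for $|v|>C_2$. Rename $P''$ as $P=(p,\tau)$ and put $\mathcal V=\mathcal V(P)\cap\{|v|\le C_2+1\}$. Changing variables by $\psi$ we obtain
$$P\notin S,\qquad|P-P^0|\le3d_0,\qquad\int_{\mathcal V}\Phi^+\,d\sigma\ge\tfrac1Cr^{4\gamma}.\tag{10}$$

**Step 6: many $v$ for which all four graphs are near.** We pass from the integral to a set. Let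
$$\Sigma=\{v\in\mathcal V:W_j^+(v)\ge\delta\text{ for all }j\le4\},\qquad\delta=c_3r^{7\gamma},$$
a Borel set. On $\mathcal V\setminus\Sigma$ some $W_j^+<\delta$, so by (8) $\Phi^+\le(Cr^{-\gamma})^3\delta$ there. As $\sigma(\mathcal V)\le C$, $\int_{\mathcal V\setminus\Sigma}\Phi^+d\sigma\le Cc_3r^{4\gamma}$. If $c_3$ is a small constant (of the type $1/C$), this is at most half of the total in (10). As $\Phi^+\le Cr^{-4\gamma}$,
$$\sigma(\Sigma)\ge\tfrac1Cr^{8\gamma}.\tag{11}$$

**Step 7: one graph avoids the hyperplane.** Here $P\notin S$ is used. We claim: there is $\eta>0$ such that for each $v\in\Sigma$ some $j\le4$ satisfies $|Y_v\cdot\hat X_j(x)|\ge\eta$ for all $x\in O_j$. Otherwise, for given $\eta$ and some $v\in\Sigma$, pick $x_j\in O_j$ with $|Y_v\cdot\hat X_j(x_j)|<\eta$ $(j\le4)$. By (4), $\lambda=\lambda(p,(x_k)_{k\le n})\in B'$; let $Q=\sum_{k\le n}\lambda_k\hat X_k(x_k)\in S$. Then $P-Q=(0,\tau-\sum\lambda_kT_k(x_k))$. From $Y_v\cdot P=0$ and $Y_v\cdot X_k=0$ $(k\ge5)$,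
$$|\xi|\,|P-Q|=|Y_v\cdot(P-Q)|=|Y_v\cdot Q|\le C\eta.$$
This is impossible if $C\eta<|\xi|\,\mathrm{dist}(P,S)$, so such an $\eta$ works. Hence for some $j\le4$, fixed from now on,
$$A=\{v\in\Sigma:|Y_v\cdot\hat X_j(x)|\ge\eta\ \text{ for all }x\in O_j\}\quad\text{has}\quad\sigma(A)\ge\tfrac14\sigma(\Sigma).\tag{12}$$
The set $A$ is Borel: it is the intersection of $\Sigma$ with the closed sets $\{v:|v\cdot x+\omega\cdot\hat X_j(x)|\ge\eta\}$, $x\in O_j$. It is nonempty by (11).

**Step 8: projections of $x$ are not small.** We introduce coordinates on $\mathcal V(P)$ and bound the relevant vectors from below. Let $\mathcal L_P=\{w\in\mathcal L:w\cdot p=0\}$ and write $\mathcal V(P)=\{v_*+Ku:u\in\mathbb R^3\}$ with $v_*\in A$ and $K:\mathbb R^3\to\mathcal L_P$ an isometry onto $\mathcal L_P$. View $A$ as a subset of $\mathbb R^3_u$; it is contained in the ball of radius $2(C_2+1)$. For $x\in O_j$ put $\bar x=K^Tx$. Then $v\cdot x=v_*\cdot x+u\cdot\bar x$ for $v=v_*+Ku$, and $|\bar x|\le|x|\le2$.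

Write $p=\sum_{m\le4}\lambda_m\varepsilon_m+\sum_{k\ge5}\lambda_kx_k$ with $\lambda\in B'$, by (4). Pick $j'\le4$, $j'\ne j$, and $w\in\mathcal L$ with $w\cdot\varepsilon_j=\lambda_{j'}$, $w\cdot\varepsilon_{j'}=-\lambda_j$, and $w\cdot\varepsilon_m=0$ for the other $m\le4$. Then $w\cdot p=\lambda_j\lambda_{j'}-\lambda_{j'}\lambda_j=0$, so $w\in\mathcal L_P$, and $|w|\le2\sqrt{\lambda_j^2+\lambda_{j'}^2}\le C_0|\lambda_{j'}|$. Hence $|K^T\varepsilon_j|\ge|w\cdot\varepsilon_j|/|w|\ge1/C_0$. Since $|x-\varepsilon_j|<\varrho\le1/(2C_0)$,
$$\frac1{2C_0}\le|\bar x|\le2\qquad(x\in O_j).\tag{13}$$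

**Step 9: the Radon transform estimate.** We show that the distribution of $v\cdot x$ over $v\in A$ is Hölder continuous for most $x$. Let $\phi_x$ be the density of the image of $\mathrm{Leb}|_A$ under $u\mapsto u\cdot\bar x$. It is bounded with compact support, since $A$ is bounded and $\bar x\ne0$, and $\hat\phi_x(t)=\hat1_A(t\bar x)$. The map $x\mapsto\bar x$ is an orthogonal projection onto a 3-dimensional space in isometric coordinates. So the image of Lebesgue measure on the ball $O_j$ has a density bounded by $C$, supported in $\{1/(2C_0)\le|\bar x|\le2\}$. In polar coordinates $\bar x=\rho\vartheta$, and with $k=t\rho$, so that $\rho^2t^2dt=\rho^{-1}k^2dk$,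
$$\int_{O_j}\int_{\mathbb R}t^2|\hat\phi_x(t)|^2dt\,dx\le C\int_{1/C}^C\rho^2\int_{S^2}\int_{\mathbb R}t^2|\hat1_A(t\rho\vartheta)|^2dt\,d\vartheta\,d\rho=C\int_{1/C}^C\frac{d\rho}\rho\int_{S^2}\int_{\mathbb R}k^2|\hat1_A(k\vartheta)|^2dk\,d\vartheta\le C\sigma(A).$$
The last step is Plancherel's theorem in $\mathbb R^3$: the inner double integral is $2\int_{\mathbb R^3}|\hat1_A|^2$. So for almost every $x\in O_j$, $\phi_x$ lies in $H^1(\mathbb R)$ and has a continuous version with
$$|\phi_x(t)-\phi_x(t')|\le D_x|t-t'|^{1/2},\qquad D_x=\|\phi_x'\|_2,\qquad\int_{O_j}D_x^2\,dx\le C\sigma(A),\tag{14}$$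
and $D_x$ is measurable in $x$.

**Step 10: the contradiction.** Avoidance (Step 7) and closeness (Step 6) now collide. By the definition of $A$ and (7), $|u\cdot\bar x+v_*\cdot x+\omega\cdot\hat X_j(x)|\ge\eta$ for $u\in A$. So the continuous $\phi_x$ vanishes near $t_x:=-v_*\cdot x-\omega\cdot\hat X_j(x)$; in particular $\phi_x(t_x)=0$. For $x\in L_j$ and $|t+v_*\cdot x|<2r$ we have $|t-t_x|<3r$, hence $\phi_x(t)\le D_x(3r)^{1/2}$. Therefore, since $A\subset\Sigma$,
$$\delta\,\sigma(A)\le\int_AW_j^+d\sigma=r^{-1}\int_{L_j}\int_{|t+v_*\cdot x|<2r}\phi_x(t)\,dt\,dx\le Cr^{1/2}\int_{O_j}D_x\,dx\le Cr^{1/2}\sigma(A)^{1/2},$$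
by Cauchy–Schwarz and (14). So $\sigma(A)\le Cr\delta^{-2}\le Cr^{1-14\gamma}$. With (11) and (12), $r^{8\gamma}\le Cr^{1-14\gamma}$. As $22\gamma=\frac{22}{25}<1$, this is false for small $r$. The quantities $\eta$, $t$ and the distance from $P''$ to $P'$ may depend on everything, but they do not enter the final inequality. This proves Claim 6 and with it Proposition 5. $\square$

## 8. From 40-dimensional slices to a continuous functional

We return to the proof of Theorem 4, with the notation of Section 4 and with (3) at hand.

**Step B1: generic slices.** The purpose is to put (3) in the situation of Proposition 5. For comeager many $(x_1^*,\dots,x_n^*)\in\prod P_i$ the following three properties hold.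

(i) They are linearly independent. The dependent tuples form the union over $j$ of the sets $\{x_j\in\mathrm{span}(x_i:i<j)\}$. Each is $F_\sigma$: requiring coefficients in $[-N,N]$ gives a closed set by compactness. Its sections in the variable $x_j$ are contained in finite-dimensional subspaces, which are closed and, since $X$ is infinite-dimensional, nowhere dense. Apply K–U.

(ii) Each $x_i^*$ is a continuity point of $\overline T_i$ and of $\underline T_i$, by Step A2.

(iii) The set $\{(\lambda,\tau)\in\mathbb R^{n+1}:\sum\lambda_ix_i^*-\tau e\in F\}$ has empty interior. To see this, consider the map $(x,\lambda,\tau)\mapsto\sum\lambda_ix_i-\tau e$ on $\prod P_i\times(\mathbb R\setminus0)^n\times\mathbb R$. It is continuous, and it is open because it is open in the variable $x_1$ alone, as $\lambda_1\ne0$. So the preimage of $F$ is closed and nowhere dense. By K–U, for comeager many $x$ its section is closed and meager, hence nowhere dense, in $(\mathbb R\setminus0)^n\times\mathbb R$, which is a dense open subset of $\mathbb R^{n+1}$.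

**Step B2: applying rigidity.** The purpose is to get linearity on slices. Fix such a tuple and put $E=\mathrm{span}(x_i^*)\cong\mathbb R^n$ with $x_i^*\leftrightarrow\varepsilon_i$. Let $T_i$ be the restriction of $\overline T_i$ to $E\cap P_i$. It is bounded, Borel, and continuous at $x_i^*$. By (3) the closure in Proposition 5 is contained in the closed set $\{(v,\tau)\in E\times\mathbb R:v-\tau e\in F\}$, which has empty interior by (iii). Hence there is a linear $h_E$ on $E$ with $\overline T_i=h_E$ near $x_i^*$ in $E$, for all $i$. The same applies to $(\underline T_1,\overline T_2,\dots,\overline T_n)$ and gives a linear $h_E'$. Both equal $\overline T_2$ near $x_2^*$ in $E$, so $h_E=h_E'$, and $\overline T_1(x_1^*)=h_E(x_1^*)=\underline T_1(x_1^*)$. By K–U (choose the other variables so that the section in the first one, respectively the first two, is comeager or nonempty):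

$$\overline T_1=\underline T_1\ \text{ on a comeager subset of }P_1;\tag{15}$$

and for comeager many $(x_1,x_2)\in P_1\times P_2$ there is $k\ge1$ such that for all $|s_1|,|s_2|<1/k$ we have $(1+s_1)x_1+s_2x_2\in P_1$ and
$$\overline T_1((1+s_1)x_1+s_2x_2)=(1+s_1)\overline T_1(x_1)+s_2\overline T_2(x_2),\tag{16}$$
because near $x_1^*$, and at $x_2^*$, both sides are given by $h_E$.

**Step B3: a uniform range for (16).** The $k$ above depends on the pair; we make it constant. Let $\mathcal C_i\subset P_i$ be the comeager set of continuity points of $\overline T_i$. For some $k$ the set of pairs for which $k$ works in (16) is nonmeager, so it is dense in some $P_1'\times P_2'$ with $P_i'\subset P_i$ nonempty open. Let $x_1\in\mathcal C_1\cap P_1'$, $x_2\in\mathcal C_2\cap P_2'$, $|s_1|,|s_2|<1/k$ and $(1+s_1)x_1+s_2x_2\in\mathcal C_1$. Approximate $(x_1,x_2)$ by pairs for which $k$ works, and use continuity of $\overline T_1$ at $x_1$ and at $(1+s_1)x_1+s_2x_2$ and of $\overline T_2$ at $x_2$. We get: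
$$\text{(16) holds for }x_1\in\mathcal C_1\cap P_1',\ x_2\in\mathcal C_2\cap P_2',\ |s_1|,|s_2|<\tfrac1k,\ \text{ whenever }(1+s_1)x_1+s_2x_2\in\mathcal C_1.\tag{17}$$

**Step C1: increments of $\overline T_1$ do not depend on the point.** This is the first step toward a functional on all of $X$. Fix $a_i\in P_i'$, a balanced open neighborhood $N$ of $0$, and $s\in(0,\min(1,1/k))$ with
$$a_1+N+N+N\subset P_1',\qquad a_2+N+N\subset P_2',\qquad sa_2\in N.$$
Let $u\in N$, and call $x$ admissible for $u$ if $x,\ x+su\in\mathcal C_1\cap(a_1+N)$. For admissible $x$ and $x_2\in a_2+N$ we have $x_2,x_2+u\in P_2'$, and $x':=x-sx_2=x-sa_2-s(x_2-a_2)\in a_1+N+N+N\subset P_1'$. For comeager many $x_2\in a_2+N$, moreover, $x_2,x_2+u\in\mathcal C_2$ and $x'\in\mathcal C_1$, because translations and $x_2\mapsto x-sx_2$ are homeomorphisms. As $x'+sx_2=x$ and $x'+s(x_2+u)=x+su$ lie in $\mathcal C_1$, (17) with $s_1=0$, $s_2=s$ gives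
$$\overline T_1(x)=\overline T_1(x')+s\overline T_2(x_2),\qquad\overline T_1(x+su)=\overline T_1(x')+s\overline T_2(x_2+u),$$
so
$$\overline T_1(x+su)-\overline T_1(x)=s\,(\overline T_2(x_2+u)-\overline T_2(x_2)).$$
For two admissible $x$ we can use a common $x_2$. So the left side is a number $\Delta(u)$ independent of $x$. Admissible $x$ exist for each $u\in N$: since $N$ is balanced, $a_1+su\in a_1+N$, so all $x$ in a comeager subset of a neighborhood of $a_1$ are admissible.

**Step C2: $\Delta$ extends to a continuous linear functional.** If $u,u',u+u'\in N$, choose $x$ near $a_1$ with $x$, $x+su$, $x+su+su'\in\mathcal C_1\cap(a_1+N)$; then $\Delta(u+u')=\Delta(u)+\Delta(u')$. Next, $\Delta(u)\to0$ as $u\to0$: let $x^0\in\mathcal C_1\cap(a_1+N)$. For small $u$ we may choose admissible $x$ with $x$ and $x+su$ as close to $x^0$ as we like, and $\overline T_1$ is continuous at $x^0$. Put $g(y)=2^q\Delta(2^{-q}y)$ with $q$ so large that $2^{-q}y\in N$. By additivity, $\Delta(2w)=2\Delta(w)$ if $2w\in N$, so $g$ does not depend on $q$. It is additive on $X$, equals $\Delta$ on $N$, and is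 continuous at $0$. So it is a continuous linear functional. Put $h=g/s$, so $h(su)=\Delta(u)$ for $u\in N$.

**Step C3: $T=h$ on a large set.** We identify $\overline T_1$, then $T$. Choose an open $P=a_1+M$ with $0\in M\subset N$ and $M-M\subset sN$. For $x,y\in\mathcal C_1\cap P$ we have $y-x=su$ with $u\in N$, and $x$ is admissible for $u$. So $\overline T_1(y)-\overline T_1(x)=\Delta(u)=h(y-x)$. Thus $\overline T_1=h+c$ on $\mathcal C_1\cap P$ for a constant $c$. To see $c=0$, choose $s_1\ne0$, $|s_1|<1/k$, with $(1+s_1)a_1\in P$, and then $x\in\mathcal C_1\cap P$ near $a_1$ with $(1+s_1)x\in\mathcal C_1\cap P$. By (17) with $s_2=0$ and any $x_2\in\mathcal C_2\cap P_2'$, $h((1+s_1)x)+c=(1+s_1)(h(x)+c)$, so $s_1c=0$ and $c=0$. On $U_1\cap\mathcal D$ we have $\underline T_1(x)\le T(x,z)\le\overline T_1(x)$, since $x'=x$ was allowed in the limits. With (15),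
$$T(x,z)=h(x)\quad\text{for all }(x,z)\text{ in a comeager subset }\mathcal D'\text{ of }P\times Q_1.\tag{18}$$

**Step D: the shear.** We finish as in Section 2. Let $D'=\{x_i:i\in I,\ \xi_i\in\mathcal D'\}$. Then $f=h$ on $D'$, because $f(x_i)=T(\xi_i)$. The set $D'$ is nonmeager. Indeed, if $D'\subset\mathcal N$ with $\mathcal N$ meager, apply (P) with $n=1$, $\mathcal O=P\times Q_1$ and the comeager set $\mathcal G=(\mathcal D'\setminus(\mathcal N\times Z))\cup(\Xi\setminus\mathcal O)$. It gives $i$ with $\xi_i\in\mathcal D'$ and $x_i\notin\mathcal N$, a contradiction. By Lemma 2, $H=\ker f$ is nonmeager. This contradicts $H\subset\bigcup_mF_m$ and proves Theorem 4. $\square$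

*Proof of Theorem A.* Proposition 3 says that (P) holds in $V[G]$, and Theorem 4, applied in $V[G]$, gives the assertion. In particular, if ZFC is consistent, so is ZFC + "every codimension-1 subspace of $\ell_2$ is Baire". So ZFC does not prove that every infinite-dimensional separable Baire tls (not even $\ell_2$) has a codimension-1 subspace, dense or not, that is not Baire. $\square$

## 9. An incomplete Baire space with a non-Baire hyperplane in the same model

We prove Theorem B. Let $V\models CH$. Then $V$ satisfies Martin's axiom, so by the theorem of Arias de Reyna and Valdivia, applied in $V$ to $\ell_2$, there is a linear $f_V:\ell_2^V\to\mathbb R^V$ whose kernel is not Baire. It is discontinuous, since closed subspaces of $\ell_2$ are Baire. By Lemma 1, $\ker f_V\subset\bigcup_mF_m$ with $F_m$ closed nowhere dense. A closed set is coded by the list of rational balls in its complement (centers in a fixed countable dense set of rational finitely supported vectors, rational radii). In $V[G]$ reinterpret $F_m$ as the complement of the union of the balls in its list. It is closed.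 It is still nowhere dense, because every rational ball contains a rational ball that is contained in a ball of the list, and for balls of $\ell_2$ with given centers and radii containment is the inequality $|c-c'|+r'\le r$, which is the same in $V$ and $V[G]$.

**Step 1: $\ell_2^V$ is nonmeager in $\ell_2^{V[G]}$.** This will make $Y$ Baire. A sequence of closed nowhere dense sets $K_m$ in $V[G]$ has its codes in an extension of $V$ by $\mathbb Q=\mathrm{Fn}(b\times\omega,2)$ with $b$ countable, and $\mathbb Q$ is countable. Suppose $\ell_2^V\subset\bigcup_mK_m$. Some $q_0\in\mathbb Q$ forces this, and also that all $\dot K_m$ are closed and nowhere dense. Then in $V$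
$$\ell_2=\bigcup_{q\le q_0,\ m}\{x:q\text{ forces }x\in\dot K_m\},$$
a countable union. Each set is closed: if $q$ does not force $x\in\dot K_m$, then some $q'\le q$ and some rational ball $U\ni x$ satisfy: $q'$ forces $U\cap\dot K_m=\emptyset$; so no point of $U$ belongs to the set. Each set is nowhere dense: for $q\le q_0$ and a ball $U$ there are $q'\le q$ and a rational ball $U'\subset U$ such that $q'$ forces $U'\cap\dot K_m=\emptyset$, so no $x\in U'$ belongs to the set. This contradicts Baire's theorem in $V$.

**Step 2: the space $Y$ and the functional.** In $V[G]$ let $Y=\mathrm{span}_{\mathbb R}(\ell_2^V)$. It is a separable, dense subspace of $\ell_2$, and it is nonmeager by Step 1. Hence it is a Baire space by Lemma 1. Vectors of $\ell_2^V$ that are independent over $\mathbb R^V$ have a nonzero Gram determinant, so they stay independent over $\mathbb R$. Take in $V$ a basis of $\ker f_V$ and add a vector $w$ with $f_V(w)=1$; this is a basis of $\ell_2^V$ over $\mathbb R^V$, and in $V[G]$ a basis of $Y$ over $\mathbb R$. So $f_V$ extends to a linear $f:Y\to\mathbb R$ with $\ker f=\mathrm{span}_{\mathbb R}(\ker f_V)$.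 It is unbounded on the unit ball, because $f_V$ is.

**Step 3: the kernel is not Baire.** We show that the old $F_m$ still cover it. For $h_1,\dots,h_k\in\ker f_V$ the statement
$$\forall r\in\mathbb R^k\ \exists m\ \ \sum_ir_ih_i\in F_m$$
is $\Pi^1_1$ with parameters in $V$. It is true in $V$, because there $\sum r_ih_i\in\ker f_V$. By Mostowski's absoluteness theorem for $\Pi^1_1$ statements it is true in $V[G]$. So $\ker f\subset\bigcup_mF_m$. As $f$ is discontinuous, $\ker f$ is dense in $Y$, hence in $\ell_2$. Therefore each $F_m\cap\ker f$, which is closed in $\ker f$, is nowhere dense in $\ker f$: if it contained $O\cap\ker f\ne\emptyset$ with $O$ open in $\ell_2$, then $O\subset\mathrm{cl}(O\cap\ker f)\subset F_m$, which is impossible. So $\ker f$ is meager in itself. It is a dense codimension-1 subspace of $Y$ that is not Baire. $\square$
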